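# A renorming of $\ell_1$ whose dual has a much smaller numerical index

## 1. A sequence space with a limit, and a norm on it

Throughout, $\mathbb K$ is $\mathbb R$ or $\mathbb C$, $E$ is a nonzero finite-dimensional normed space over $\mathbb K$, and $0<\delta<1/3$. Everything below turns on one space $X$ built from $E$ and $\delta$. We build it first and say afterwards what it is for. The case to keep in mind is $p=1$, $E$ the Euclidean plane.

**Sequences of finite variation.** Let $p\in\{1,2\}$. For a sequence $a=(a_m)_{m\ge1}$ in $E$ put $a_0=0$ and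
$$\|a\|_{V_p}=\sup\Big\{\Big(\sum_{i=1}^k\|a_{n_i}-a_{n_{i-1}}\|^p\Big)^{1/p}:\ 0=n_0<n_1<\dots<n_k\Big\}.$$
Let $V_p(E)$ be the space of all $a$ with $\|a\|_{V_p}<\infty$. Taking $k=1$ we see that $\|a\|_{V_p}\ge\sup_m\|a_m\|$. The space is complete: a Cauchy sequence converges coordinatewise, and each finite sum in the supremum passes to the limit. Every $a\in V_p(E)$ is a Cauchy sequence in $E$, because otherwise it would make infinitely many jumps of size at least some $\varepsilon>0$ between successive disjoint pairs of indices and have infinite $p$-variation. So we may put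
$$Qa=\lim_m a_m\in E,\qquad \|Qa\|\le\|a\|_{V_p}.$$

*Example.* For $e\in E$ and $N\ge0$ let $e\mathbf 1_{m>N}$ be the sequence that is $0$ up to index $N$ and $e$ afterwards. Along any choice of indices it jumps at most once, so its norm is $\|e\|$, and its limit is $e$. These are the steps that we will push to infinity.

*The case $p=1$.* With $d_m=a_m-a_{m-1}$ we have $\|a\|_{V_1}=\sum_m\|d_m\|$. So $V_1(E)$ is $\ell_1(E)$, which is isomorphic to $\ell_1$. In this picture $Qa=\sum_m d_m$, and $e\mathbf 1_{m>N}$ is the vector $e$ placed at coordinate $N+1$.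

**The space $Z$.** Put
$$Z=V_p(E)\oplus_1\ell_p\oplus_1\ell_p .$$
For $x=(a,b,c)\in Z$ write $Qx=Qa$, and let $u_N(e)=(e\mathbf 1_{m>N},0,0)$. Then $Qu_N(e)=e$ and $\|u_N(e)\|_Z=\|e\|$. For $p=1$, $Z$ is isomorphic to $\ell_1$. In both cases $Z$ is separable (for $p=2$ see Section 7).

**The norm.** Choose a sequence $(g_m)$ in $S_{E^*}$ every tail of which is dense in $S_{E^*}$, and a sequence $(h_m)$ in $B_{Z^*}$ with

$$\text{(H)}\qquad \sup_{m\ge M}|h_m(x)|=\|x\|_Z\quad\text{for all }x\in Z,\ M\in\mathbb N .$$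

Such sequences exist: take a countable dense set in $S_{E^*}$, respectively a countable norming set in $B_{Z^*}$, and repeat each member infinitely often. For $x=(a,b,c)\in Z$ let
$$\varphi_m(x)=g_m(a_m)+b_m,\qquad \varphi'_m(x)=c_m+\delta h_m(x),\qquad |x|=\sup_m\max\{|\varphi_m(x)|,|\varphi_m'(x)|\}.$$
Let $X=(Z,|\cdot|)$, and let $\Phi$ be the indexed family of all $\varphi_m$ and $\varphi'_m$.

**Equivalence of the norms.** Clearly $|x|\le(1+\delta)\|x\|_Z$. Since $c_m\to0$, (H) gives $|x|\ge\limsup_m|\varphi'_m(x)|=\delta\limsup_m|h_m(x)|=\delta\|x\|_Z$. So $|\cdot|$ is an equivalent norm on $Z$. By its definition, $\Phi\subset B_{X^*}$ and $\Phi$ is norming for $X$. For $p=1$, $X$ is $\ell_1$ with an equivalent norm.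

**What $\varphi_m$ sees for large $m$.** Put $r_m(x)=g_m(a_m-Qa)+b_m$. Then
$$\varphi_m(x)=g_m(Qx)+r_m(x),\qquad r_m(x)\to0\ \text{ as } m\to\infty. \tag{1}$$
Every $g\in S_{E^*}$ is a limit of some $g_{m_k}$ with $m_k\to\infty$, so by (1) $\varphi_{m_k}(x)\to g(Qx)$ for each $x$. Hence $|g(Qx)|\le|x|$, that is,
$$\|Qx\|\le|x|,\qquad g\circ Q\in B_{X^*}\ \text{ for } g\in B_{E^*}. \tag{2}$$

Finally, $\varphi_m(u_N(e))$ is $g_m(e)$ for $m>N$ and $0$ for $m\le N$, while $|\varphi'_m(u_N(e))|=\delta|h_m(u_N(e))|\le\delta\|e\|$. So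
$$|u_N(e)|\le\|e\| . \tag{3}$$

## 2. Numerical index, its dual, and the Radon–Nikodým property

For a Banach space $X$ let
$$\Pi(X)=\{(x,x^*)\in S_X\times S_{X^*}:\ x^*(x)=1\}.$$

**Definition.** For $T\in L(X)$ the numerical range is $V(T)=\{x^*(Tx):(x,x^*)\in\Pi(X)\}$, the numerical radius is $v(T)=\sup\{|\lambda|:\lambda\in V(T)\}$, and the numerical index of $X$ is
$$n(X)=\inf\{v(T):\ T\in L(X),\ \|T\|=1\}.$$

By homogeneity $v(T)\ge n(X)\|T\|$ for all $T$, and $v$ is a seminorm with $v(T)\le\|T\|$. We also need operators into the bidual: for $T\in L(X,X^{**})$ put $v(T)=\sup\{|\langle Tx,x^*\rangle|:(x,x^*)\in\Pi(X)\}$, which agrees with the old $v(T)$ when $T$ maps into $X$. To show that $(x,x^*)\in\Pi(X)$ it is enough to check that $\|x\|\le1$, $\|x^*\|\le1$ and $x^*(x)=1$.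

**Definition.** $X$ has the Radon–Nikodým property (RNP) if for every finite measure space $(\Omega,\Sigma,\mu)$, every $\mu$-continuous $X$-valued vector measure of bounded variation on $\Sigma$ has a Bochner integrable density with respect to $\mu$.

The property does not change under an equivalent norm. It passes to closed subspaces, and separable dual spaces have it; in particular $\ell_1=c_0^*$ has it. The space $c_0$ does not. On $[0,1]$ let $F(A)=(\int_A\sin(2\pi ns)\,ds)_n$, which is in $c_0$ by the Riemann–Lebesgue lemma and satisfies $\|F(A)\|\le|A|$. A density would have $n$-th coordinate $\sin(2\pi ns)$ almost everywhere, so $\sin(2\pi ns)\to0$ for almost every $s$. By dominated convergence $\int_0^1\sin^2(2\pi ns)\,ds\to0$, but this integral is $\frac12$.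

We use the following known facts. One has $v(T^*)=v(T)$ for $T\in L(X)$, and consequently $n(X^*)\le n(X)$ (Duncan–McGregor–Pryce–White, 1970). There are Banach spaces with $n(X^*)<n(X)$ (Boyko–Kadets–Martín–Werner, 2007). If $X$ has the RNP and $n(X)=1$, then $n(X^*)=1$ (Martín, 2002). The question, posed in "Numerical Ranges and Numerical Indices", is whether the RNP alone forces $n(X)=n(X^*)$. The space of Section 1 is there to show that it does not.

**Theorem A.** Let $0<\delta<1/3$, $\tau=\frac{\delta}{1-\delta}$, and let $E$ be a finite-dimensional normed space. There is a Banach space $X$ isomorphic to $\ell_1$ (hence with the RNP) with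
$$n(X)\ge 1-2\tau ,\qquad n(X^*)\le\max\{n(E),\delta\}.$$

**Theorem B.** For $\delta,\tau,E$ as above there is $X$ with the RNP such that
$$n(X)\ge1-2\tau\quad\text{and}\quad(1-2\tau)\,n(E)\le n(X^*)\le\max\{n(E),\delta\}.$$

**Theorem C.** The set of pairs $(n(X),n(X^*))$, $X$ running over all Banach spaces with the RNP, is
$$\{(\alpha,\beta):\ m_{\mathbb K}\le\beta\le\alpha\le1,\ \text{and }\beta=1\text{ if }\alpha=1\},\qquad m_{\mathbb R}=0,\quad m_{\mathbb C}=1/e .$$

**How Theorem A answers the question.** Take $E=\ell_2^2$ and $\delta=\frac1{10}$, so $\tau=\frac19$. In a Hilbert space, $\Pi$ consists of the pairs $(x,\langle\cdot,x\rangle)$. In the real case the rotation $R(x_1,x_2)=(-x_2,x_1)$ has $\langle Rx,x\rangle=0$, so $n(E)=0$ and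
$$n(X)\ge\tfrac79>\tfrac1{10}\ge n(X^*).$$
In the complex case the operator $(x_1,x_2)\mapsto(x_2,0)$ has norm $1$ and numerical radius $\sup|x_2\bar x_1|=\frac12$, so $n(E)\le\frac12$ and $n(X)\ge\frac79>\frac12\ge n(X^*)$. In the real case, letting $\delta$ be small we get, for every $\varepsilon>0$, an equivalent norm on $\ell_1$ with $n(X)\ge1-\varepsilon$ and $n(X^*)\le\varepsilon$.

## 3. Spaces where the two indices agree, computed by hand

**Reflexive spaces.** If $X$ is reflexive, then $n(X)=n(X^{**})\le n(X^*)\le n(X)$, so there is no gap. In particular $n(F^*)=n(F)$ for finite-dimensional $F$.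

**The usual $\ell_1$.** Let $T\in L(\ell_1)$. Then $\|T\|=\sup_j\|T\epsilon_j\|_1$, where $\epsilon_j$ are the unit vectors. Fix $j$ and write $T\epsilon_j=(t_i)_i$. Let $\omega=t_j/|t_j|$ ($\omega=1$ if $t_j=0$). Choose $x^*\in\ell_\infty$ with $x^*_j=1$, all $|x^*_i|=1$, and $x^*_it_i=\omega|t_i|$ for every $i$. Then $(\epsilon_j,x^*)\in\Pi(\ell_1)$ and $|x^*(T\epsilon_j)|=\|T\epsilon_j\|_1$. So $v(T)=\|T\|$ and $n(\ell_1)=1$.

**Its dual.** Let $T\in L(\ell_\infty)$, $\|y\|_\infty\le1$, and fix a coordinate $k$. The scalar $\alpha=y_k$ lies in the unit disc (or interval), so $\alpha=t\zeta_1+(1-t)\zeta_2$ with $|\zeta_j|=1$ and $t\in[0,1]$. Put $w_j=y+(\zeta_j-\alpha)\epsilon_k$. Then $\|w_j\|=1$, the $k$-th coordinate of $w_j$ is $\zeta_j$, and $y=tw_1+(1-t)w_2$. The $k$-th coordinate functional times $\bar\zeta_j$ is a state at $w_j$, so $|(Tw_j)_k|\le v(T)$ for $j=1,2$, hence $|(Ty)_k|\le v(T)$. So $v(T)=\|T\|$ and $n(\ell_\infty)=1$. What made this work is that each norming functional has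 a vector, here $\epsilon_k$, on which it is $1$ and all the others vanish. This two-point trick returns in Section 4.

**Putting $E$ into $\ell_1$.** If we want a bad operator in the dual, we might try $X=\ell_1(E)$. Then $n(X)=n(E)$ and $n(X^*)=n(\ell_\infty(E^*))=n(E^*)=n(E)$ by Lemma 4 below. Both indices are small: the rotation of $E$ acts on $X$ itself. We need a rotation that $X^*$ can perform and $X$ cannot.

**Why three summands.** Suppose we keep only the functionals $\varphi_m$, on pairs $(a,b)$ with $p=1$. They give a seminorm $\sup_m|\varphi_m|$ that equals $\|b\|_\infty$ on the vectors $(0,b)$. The completion of the quotient by its kernel therefore contains $c_0$ isometrically, and the RNP is lost. The cure is to add the functionals $\delta h_m$, which keep the norm equivalent to that of $Z$. But suppose we add just these, without $c$. Each $h_m$ may occur infinitely often (so we chose them), and a vector on which one of the functionals $\delta h_m$ is $1$ gives the value $1$ at infinitely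 many other indices. The two-point trick stops there, since no vector singles out one index. The summand $c$ restores it. It gives each index $m$ a private coordinate $c_m$, and since $c_m\to0$ it does not disturb the estimate $|x|\ge\delta\|x\|_Z$.

## 4. Peak vectors and the bound $n(X)\ge1-2\tau$

From here to the end of Section 6, $X$ is the space of Section 1 with $p\in\{1,2\}$, and $\tau=\delta/(1-\delta)<\frac12$.

**Lemma 1.** For every $\varphi\in\Phi$ there is $q\in X$ with $\varphi(q)=1$ and $|\psi(q)|\le\tau$ for all other members $\psi$ of $\Phi$. Consequently, for every $T\in L(X,X^{**})$, $y\in B_X$ and $\varphi\in\Phi$,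
$$v(T)\ge(1-2\tau)\,|\langle Ty,\varphi\rangle| .$$

**Step 1: the peak vectors.** This step uses the private coordinates. For $\varphi=\varphi_m$ take $q=(0,\epsilon_m,0)$. Then $\varphi_m(q)=1$, $\varphi_k(q)=0$ for $k\ne m$, and $|\varphi'_k(q)|=\delta|h_k(q)|\le\delta\le\tau$. For $\varphi=\varphi'_m$ let $q'=(0,0,\epsilon_m)$. Then $\varphi_k(q')=0$ for all $k$, $|\varphi'_k(q')|=\delta|h_k(q')|\le\delta$ for $k\ne m$, and $|\varphi'_m(q')|=|1+\delta h_m(q')|\ge1-\delta$. Take $q=q'/\varphi'_m(q')$. All other members of $\Phi$ are at most $\delta/(1-\delta)=\tau$ in modulus on $q$.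

**Step 2: two-point trick.** The purpose is to move $y$, slightly shrunk, to points where $\varphi$ is a state. Let $y'=(1-2\tau)y$ and $\alpha=\varphi(y')$, so $|\alpha|\le1$. Write $\alpha=t\zeta_1+(1-t)\zeta_2$ with $|\zeta_j|=1$ and $t\in[0,1]$, and put $w_j=y'+(\zeta_j-\alpha)q$. Then $\varphi(w_j)=\zeta_j$. For every other $\psi\in\Phi$ we have $|\zeta_j-\alpha|\le2$, so $|\psi(w_j)|\le(1-2\tau)+2\tau=1$. Hence $|w_j|=1$ and $(w_j,\bar\zeta_j\varphi)\in\Pi(X)$, which gives $v(T)\ge|\langle Tw_j,\varphi\rangle|$. Since $y'=tw_1+(1-t)w_2$, some $j$ satisfies $|\langle Tw_j,\varphi\rangle|\ge|\langle Ty',\varphi\rangle|=(1-2\tau)|\langle Ty,\varphi\rangle|$. $\square$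

If $T\in L(X)$ and $\|T\|=1$, then $\sup\{|\varphi(Ty)|:y\in B_X,\varphi\in\Phi\}=1$, because $\Phi$ norms $X$. Lemma 1 gives $v(T)\ge1-2\tau$, so
$$n(X)\ge1-2\tau. \tag{4}$$

## 5. Unit vectors of $X^{**}$ that $\Phi$ does not see

Let us try to carry (4) to the dual. Let $S\in L(X^*)$ with $\|S\|=1$, and let $T\in L(X,X^{**})$ be given by $\langle Tx,x^*\rangle=(Sx^*)(x)$. Then $\|T\|=\|S\|=1$. If $(x,x^*)\in\Pi(X)$, then $x$, as an element of $X^{**}$, is a state at $x^*$, so $v(S)\ge v(T)$. By Lemma 1,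
$$v(S)\ge(1-2\tau)\sup\{|\langle Ty,\varphi\rangle|:\ y\in B_X,\ \varphi\in\Phi\}.$$
We would be finished, with $n(X^*)\ge1-2\tau$, if this supremum were $1$. For that we would want $\Phi$ to norm the values $Ty$. But these lie in $X^{**}$, and $\Phi$ norms $X$ only. Here the argument stops, and the failure is real.

Fix a free ultrafilter $\mathcal U$ on $\mathbb N$. By (3) and weak* compactness the limit
$$\xi_e=w^*\text{-}\lim_{N\to\mathcal U}u_N(e)\in X^{**}\qquad(e\in E)$$
exists, is linear in $e$, and satisfies $\|\xi_e\|\le\|e\|$. For $g\in S_{E^*}$ we have $\langle\xi_e,g\circ Q\rangle=\lim_{\mathcal U}g(Qu_N(e))=g(e)$, so by (2) $\|\xi_e\|=\|e\|$. On the other hand, $\langle\xi_e,\varphi_m\rangle=0$ for each $m$, since $\varphi_m(u_N(e))=0$ once $N\ge m$, and $|\langle\xi_e,\varphi'_m\rangle|\le\delta\|e\|$. So $X^{**}$ contains an isometric copy of $E$ that is almost invisible to $\Phi$. This is where to put the rotation. We use an operator $T$ with values $\xi_e$, which Lemma 1 cannot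 bound from below by more than a multiple of $\delta$.

## 6. An operator on $X^*$ with small numerical radius

The function $v$ is continuous on the compact unit sphere of $L(E)$, so we can choose $R\in L(E)$ with $\|R\|=1$ and $v(R)=n(E)$. Let
$$T:X\to X^{**},\quad Tx=\xi_{RQx},\qquad S\in L(X^*),\quad (Sx^*)(x)=\langle Tx,x^*\rangle .$$

It helps to see how $S$ acts. For $g\in E^*$ we get $S(g\circ Q)=(g\circ R)\circ Q$: on the copy of $E^*$ formed by the functionals $g\circ Q$, $S$ acts as $R^*$. But $S\varphi_m=0$ for every $m$. Choose $g\in S_{E^*}$ with $g\circ R\ne0$, and $m_k\to\infty$ with $g_{m_k}\to g$. By (1) $\varphi_{m_k}\to g\circ Q$ weak*, although $S\varphi_{m_k}=0$ and $S(g\circ Q)\ne0$. So $S$ is not weak*-to-weak* continuous and is not the adjoint of an operator on $X$, as must be the case in view of (4).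

**Step 1: $\|S\|=1$.** By (2), $\|S\|=\|T\|\le1$, since $\|Tx\|\le\|RQx\|\le|x|$. Conversely, let $e\in S_E$ with $\|Re\|=1$, let $g\in S_{E^*}$ with $g(Re)=1$, and let $x=u_0(e)\in B_X$. Then $\langle Tx,g\circ Q\rangle=\langle\xi_{Re},g\circ Q\rangle=g(Re)=1$.

**Step 2: the norm of $I+t\lambda S$.** We bound numerical radii through norms of operators near the identity. Let $|\lambda|=1$, $t>0$, $x\in B_X$, and $e'=RQx$, so that $\|e'\|\le1$. Since $x+t\lambda Tx$ is the weak* limit along $\mathcal U$ of $x+t\lambda u_N(e')$,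
$$\|x+t\lambda Tx\|_{X^{**}}\le\lim_{N\to\mathcal U}|x+t\lambda u_N(e')| .$$
We check the members of $\Phi$ on $x+t\lambda u_N(e')$.

* For $m\le N$ the step is not seen: $|\varphi_m(x+t\lambda u_N(e'))|=|\varphi_m(x)|\le1$.
* For $m>N$, by (1), $\varphi_m(x+t\lambda u_N(e'))=g_m(Qx+t\lambda RQx)+r_m(x)$. Since $\|Qx\|\le1$, the modulus is at most $\|I+t\lambda R\|+\sup_{k>N}|r_k(x)|$.
* For all $m$: $|\varphi'_m(x+t\lambda u_N(e'))|\le1+t\delta\|u_N(e')\|_Z\le1+t\delta$.

Here $\sup_{k>N}|r_k(x)|\to0$. Let $N\to\mathcal U$ and then take the supremum over $x\in B_X$. Since $(x^*+t\lambda Sx^*)(x)=\langle x+t\lambda Tx,x^*\rangle$, we obtain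
$$\|I_{X^*}+t\lambda S\|=\sup_{x\in B_X}\|x+t\lambda Tx\|\le\max\{\|I+t\lambda R\|,\,1+t\delta\}. \tag{5}$$

**Step 3: from norms to the numerical radius.** For $(x^*,x^{**})\in\Pi(X^*)$ we have $\operatorname{Re}x^{**}(x^*+t\lambda Sx^*)=1+t\operatorname{Re}\lambda x^{**}(Sx^*)$. So by (5)
$$\operatorname{Re}\lambda x^{**}(Sx^*)\le\frac{\|I_{X^*}+t\lambda S\|-1}{t}\le\max\Big\{\frac{\|I+t\lambda R\|-1}{t},\ \delta\Big\}.$$
It remains to let $t\to0^+$. The limit of the quotient is $\max\operatorname{Re}\lambda V(R)$ (Lumer; Bonsall–Duncan, *Numerical Ranges of Operators on Normed Spaces*, 1971). We need only an upper bound in finite dimension, and we prove it.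

**Lemma 2.** For $A\in L(E)$, $\displaystyle\limsup_{t\to0^+}\frac{\|I+tA\|-1}{t}\le v(A)$.

*Proof.* For each $t>0$ choose $e_t\in S_E$ and $f_t\in S_{E^*}$ with $f_t(e_t+tAe_t)=\|I+tA\|$. As $\operatorname{Re}f_t(e_t)\le1$,
$$\frac{\|I+tA\|-1}{t}=\frac{\operatorname{Re}f_t(e_t)-1}{t}+\operatorname{Re}f_t(Ae_t)\le\operatorname{Re}f_t(Ae_t).$$
Take $t_k\to0^+$ along which the left side tends to its upper limit and, by compactness, $e_{t_k}\to e$ and $f_{t_k}\to f$. Then $f(e)=\lim\|I+t_kA\|=1$, so $(e,f)\in\Pi(E)$, and the upper limit is at most $\operatorname{Re}f(Ae)\le v(A)$. $\square$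

For the rotation of the real plane no lemma is needed, since $\|I\pm tR\|=\sqrt{1+t^2}$.

With $A=\lambda R$ we get $\operatorname{Re}\lambda x^{**}(Sx^*)\le\max\{v(R),\delta\}=\max\{n(E),\delta\}$ for every unimodular $\lambda$. Hence $v(S)\le\max\{n(E),\delta\}$, and with $\|S\|=1$,
$$n(X^*)\le\max\{n(E),\delta\}. \tag{6}$$

**Proof of Theorem A.** Take $p=1$. Then $X$ is isomorphic to $\ell_1$, and (4) and (6) are the two estimates. $\blacksquare$

## 7. James' space and the exact bidual: Theorem B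

For Theorem B we must bound $v(S)$ from below for every $S\in L(X^*)$, so we must control every operator $X\to X^{**}$. For $p=1$ the bidual is that of $\ell_1$. With $p=2$ it is only as large as it has to be: the vectors $\xi_e$ and nothing else. We take $p=2$ from now on. The estimates (4) and (6) hold, since Sections 4–6 did not use the value of $p$.

**Facts on James' space** (R. C. James 1951; Lindenstrauss–Tzafriri, *Classical Banach Spaces I*, Section 1.d; Albiac–Kalton, *Topics in Banach Space Theory*, Section 3.4; the same over $\mathbb C$ by complexification). Up to an equivalent norm, $J:=V_2(\mathbb K)\cap c_0$ is James' space. Its unit vectors form a shrinking basis. $J^{**}=J\oplus\mathbb K\chi$ with $\chi=w^*\text{-}\lim_N\mathbf 1_{[1,N]}$. $J$ is isomorphic to $J^{**}$.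

Hence $J^*$ is separable, and $J$ is isomorphic to the separable dual space $(J^*)^*$, so $J$ has the RNP.

**Step 1: the bidual of $Z$.** Subtracting the limit from a sequence gives $V_2(\mathbb K)=J\oplus\mathbb K\mathbf 1$. So
$$V_2(\mathbb K)^{**}=J\oplus\mathbb K\chi\oplus\mathbb K\mathbf 1=V_2(\mathbb K)\oplus\mathbb K\xi,\qquad \xi=\mathbf 1-\chi=w^*\text{-}\lim_N\mathbf 1_{(N,\infty)} .$$
A basis of $E$ gives an isomorphism of $V_2(E)$ with $V_2(\mathbb K)^{\dim E}$, and $\ell_2$ is reflexive. Therefore $Z$ is separable and has the RNP, $Z^*$ is separable, and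
$$Z^{**}=\{z+\xi_e:\ z\in Z,\ e\in E\},\qquad \xi_e=w^*\text{-}\lim_N u_N(e). \tag{7}$$
The limit is now along the whole sequence, so it is the same $\xi_e$ as in Section 5. Let $D$ be the subspace of those $(a,b,c)\in Z$ with $a$ eventually constant and $b$ finitely supported. It is dense in $Z$, because finitely supported sequences are dense in $J$ and in $\ell_2$.

**Step 2: a better choice of $(h_m)$.** Since $Z^*$ is separable, we can choose $(h_m)$ such that every tail $\{h_m:m\ge M\}$ is norm dense in $B_{Z^*}$. This implies (H), and it norms $Z^{**}$ as well. For $\mu=z+\xi_e$ with $z=(a,b,c)$, (7) gives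
$$\varphi_m(\mu)=\varphi_m(z),\qquad \varphi_m'(\mu)=c_m+\delta h_m(\mu),\qquad Q^{**}\mu=Qz+e .$$
Here $X^{**}=Z^{**}$ as sets, $Q^{**}$ maps $X^{**}$ into $E^{**}=E$, and the last formula holds because $Q^{**}\xi_e=\lim_NQu_N(e)=e$.

The next statement says that $\Phi$ together with the limit norms $X^{**}$: the limit is the only information missed by $\Phi$.

**Lemma 3.** For every $\mu=z+\xi_e\in X^{**}$,
$$\|\mu\|_{X^{**}}=\Lambda:=\max\Big\{\sup_m|\varphi_m(\mu)|,\ \sup_m|\varphi_m'(\mu)|,\ \|Q^{**}\mu\|\Big\}.$$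

*Proof.* The inequality "$\ge$" holds since $\varphi_m,\varphi'_m\in B_{X^*}$ and $g\circ Q\in B_{X^*}$ for $g\in B_{E^*}$. For "$\le$" we approximate $\mu$ weak* by elements of $X$ whose norm $|\cdot|$ we can bound.

**Step (a): $\delta\|\mu\|_{Z^{**}}\le\Lambda$.** Let $f\in B_{Z^*}$. By norm density of the tails there are $m_k\to\infty$ with $h_{m_k}\to f$ in norm, so $\mu(h_{m_k})\to\mu(f)$. (Weak* density would not suffice here.) As $c_{m_k}\to0$, $\Lambda\ge\lim_k|\varphi'_{m_k}(\mu)|=\delta|\mu(f)|$. Take the supremum over $f$.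

**Step (b): approximants with controlled $Z$-norm.** Let $z_n=z+u_n(e)$, so $z_n\to\mu$ weak*. The norms $\|z_n\|_Z$ may be larger than $\|\mu\|_{Z^{**}}$, and we correct this by convex combinations. Fix $N$ and let $r=\|\mu\|_{Z^{**}}+\frac1{2N}$. We claim that $C=\mathrm{conv}\{z_n:n\ge N\}$ has distance $0$, in $\|\cdot\|_Z$, from the ball of radius $r$. If the distance were $d>0$, then $C$ would be disjoint from the open ball of radius $r+d$, and Hahn–Banach would give $f\in Z^*$, $f\ne0$, with $\operatorname{Re}f(z_n)\ge(r+d)\|f\|$ for all $n\ge N$. Then $\operatorname{Re}\mu(f)\ge(r+d)\|f\|>\|\mu\|_{Z^{**}}\|f\|$, which is impossible. So we can pick $\tilde z_N\in\mathrm{conv}\{z_n:n\ge N\}$ with $\|\tilde z_N\|_Z\le\|\mu\|_{Z^{**}}+\frac1N$. For $f\in Z^*$, $|f(\tilde z_N)-\mu(f)|\le\sup_{n\ge N}|f(z_n)-\mu(f)|\to0$, so $\tilde z_N\to\mu$ weak*, and $\|\mu\|_{X^{**}}\le\liminf_N|\tilde z_N|$.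

**Step (c): the functionals $\varphi_m$.** Let $n\ge N$. If $m\le n$, then $\varphi_m(z_n)=\varphi_m(z)=\varphi_m(\mu)$, of modulus at most $\Lambda$. If $m>n$, then by (1) $\varphi_m(z_n)=g_m(Qz+e)+r_m(z)$, of modulus at most $\Lambda+\sup_{k>N}|r_k(z)|$. Taking convex combinations, $|\varphi_m(\tilde z_N)|\le\Lambda+\sup_{k>N}|r_k(z)|$ for all $m$.

**Step (d): the functionals $\varphi'_m$.** The $c$-component of $\tilde z_N$ is that of $z$. Given $\eta>0$, let $|c_m|<\eta$ for $m>M_0$. For such $m$, Step (a) gives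
$$|\varphi'_m(\tilde z_N)|\le\eta+\delta\|\tilde z_N\|_Z\le\eta+\delta\|\mu\|_{Z^{**}}+\tfrac\delta N\le\Lambda+\eta+\tfrac\delta N .$$
For the finitely many $m\le M_0$ we have $\varphi'_m(\tilde z_N)\to\varphi'_m(\mu)$ as $N\to\infty$, and $|\varphi'_m(\mu)|\le\Lambda$.

Since $\sup_{k>N}|r_k(z)|\to0$, Steps (c) and (d) give $\limsup_N|\tilde z_N|\le\Lambda+\eta$. Hence $\|\mu\|_{X^{**}}\le\Lambda+\eta$, and $\eta>0$ is arbitrary. $\square$

**Proof of Theorem B.** By (4) and (6), only $n(X^*)\ge(1-2\tau)n(E)$ remains. Let $S\in L(X^*)$ with $\|S\|=1$, and let $T=S^*|_X\in L(X,X^{**})$, so $\langle Tx,x^*\rangle=(Sx^*)(x)$. As in Section 5, $\|T\|=1$ and $v(S)\ge v:=v(T)$. We show that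
$$v\ge\min\{1-2\tau,\ (1-2\delta)\,n(E)\}.$$
This is enough: $n(E)\le1$ and $\delta\le\tau$, so the minimum is at least $(1-2\tau)n(E)$. We may assume $v<1-2\tau$.

**Step 3: the norm of $T$ sits in the limit.** By Lemma 1, $\sup\{|\langle Ty,\varphi\rangle|:y\in B_X,\varphi\in\Phi\}\le v/(1-2\tau)<1$. Since $\|T\|=1$, Lemma 3 forces $U:=Q^{**}T:X\to E$ to have $\|U\|=1$. Given $\eta>0$, choose $y\in D\cap B_X$ with $\|Uy\|>1-\eta$; this is possible since $D\cap B_X$ is dense in $B_X$.

**Step 4: states that test $U$.** We modify $y$ at infinity so that its limit becomes a prescribed vector of $E$. Put $e_0=Qy$, so $\|e_0\|\le1$ by (2), and $\rho=2\delta$. Let $Re=\lim_{N\to\mathcal U}Uu_N(e)$ for $e\in E$; the limit exists since $\|Uu_N(e)\|\le\|e\|$ and $E$ is finite-dimensional, and $R\in L(E)$. Let $(e,g)\in\Pi(E)$ and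
$$w_N=(1-\rho)y+u_N\big(e-(1-\rho)e_0\big),$$
with $N$ so large that $r_m(y)=0$ for all $m>N$; such $N$ exist because $y\in D$.

* For $m\le N$: $|\varphi_m(w_N)|=(1-\rho)|\varphi_m(y)|\le1$.
* For $m>N$: $\varphi_m(w_N)=(1-\rho)g_m(e_0)+g_m(e)-(1-\rho)g_m(e_0)=g_m(e)$, of modulus at most $1$.
* For all $m$: $|\varphi'_m(w_N)|\le(1-\rho)+\delta\|e-(1-\rho)e_0\|\le1-\rho+2\delta=1$.

So $|w_N|\le1$. Also $(g\circ Q)(w_N)=g(e)=1$ and $g\circ Q\in B_{X^*}$, so $(w_N,g\circ Q)\in\Pi(X)$ and $v\ge|\langle Tw_N,g\circ Q\rangle|=|g(Uw_N)|$. The shrinking of $y$ by $1-\rho$ was needed only for the third item.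

**Step 5: passing to $E$.** We let $N\to\mathcal U$. Since $Uw_N\to(1-\rho)Uy+Re-(1-\rho)Re_0$, putting $v_0:=(1-\rho)(Uy-Re_0)$ we get $|g(v_0+Re)|\le v$ for all $(e,g)\in\Pi(E)$. With $(e,g)$ also $(\theta e,\bar\theta g)\in\Pi(E)$ for $|\theta|=1$, and this pair gives $|\bar\theta g(v_0)+g(Re)|\le v$. Choosing $\theta$ to align the two terms,
$$|g(v_0)|+|g(Re)|\le v\qquad\text{for all }(e,g)\in\Pi(E). \tag{8}$$

**Step 6: one operator on $E$.** We look for an operator on $E$ with numerical radius at most $v$ and norm close to $1$. The vector $(1-\rho)e_0\in B_E$ satisfies $R(1-\rho)e_0+v_0=(1-\rho)Uy$. The function $f\mapsto\|Rf+v_0\|$ is convex, and $(1-\rho)e_0$ lies on a segment with end points in $S_E$. So there is $e_1\in S_E$ with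
$$\|Re_1+v_0\|\ge(1-\rho)\|Uy\|\ge(1-2\delta)(1-\eta).$$
Choose $e_1^*\in S_{E^*}$ with $e_1^*(e_1)=1$, and let $Af=Rf+e_1^*(f)v_0$ for $f\in E$. Then $\|A\|\ge\|Ae_1\|\ge(1-2\delta)(1-\eta)$. For $(e,g)\in\Pi(E)$, by (8), $|g(Ae)|\le|g(Re)|+|g(v_0)|\le v$, so $v(A)\le v$. Hence
$$v\ge v(A)\ge n(E)\|A\|\ge n(E)(1-2\delta)(1-\eta).$$
Let $\eta\to0$. $\blacksquare$

## 8. Sums of spaces and all possible pairs: Theorem C

To combine examples we need the numerical index of a sum (Martín–Payá, *Studia Math.* 142 (2000)). The proofs for the two sums that we use are short and again align two terms by a rotation, as in (8).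

**Lemma 4.** The numerical index of an $\ell_1$-sum or of an $\ell_\infty$-sum of nonzero Banach spaces is the infimum of the numerical indices of the summands.

*Proof.* **Upper bound.** We extend an operator $A$ on one summand $Y_j$, $\|A\|=1$, by $0$ on the others; the norm stays $1$. We check that the numerical radius is at most $v(A)$.

In the $\ell_1$-sum, let $(x,x^*)$ be in $\Pi$, with components $x_i$, $x_i^*$. Then $\sum_ix_i^*(x_i)=1=\sum_i\|x_i\|$ and $\|x_i^*\|\le1$ force $x_j^*(x_j)=\|x_j\|$. If $x_j\ne0$, then $(x_j/\|x_j\|,x_j^*)\in\Pi(Y_j)$, so $|x_j^*(Ax_j)|\le v(A)\|x_j\|\le v(A)$.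

In the $\ell_\infty$-sum, write the space as $Y_j\oplus_\infty W'$, with dual $Y_j^*\oplus_1W'^*$. If $((x,w),(x^*,w^*))$ is in $\Pi$, then $x^*(x)+w^*(w)=1=\|x^*\|+\|w^*\|$ forces $x^*(x)=\|x^*\|$. If $x^*\ne0$, then $\|x\|=1$ and $(x,x^*/\|x^*\|)\in\Pi(Y_j)$, so $|x^*(Ax)|\le v(A)\|x^*\|\le v(A)$.

**Lower bound, $\ell_1$-sum.** Let $\|T\|=1$ and $\varepsilon>0$. The norm of $T$ is the supremum of the norms of its restrictions to the summands, so there are $j$ and $x_0\in S_{Y_j}$ with $\|Tx_0\|>1-\varepsilon$. For $x\in Y_j$ let $T_{ij}x$ be the components of $Tx$. If $(x,x^*)\in\Pi(Y_j)$, then the functional with component $x^*$ at $j$ and arbitrary components $y_i^*\in B_{Y_i^*}$ at $i\ne j$ is a state at $x$. Choosing $y_i^*$ to norm $T_{ij}x$, up to a common unimodular factor, we get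
$$|x^*(T_{jj}x)|+\sum_{i\ne j}\|T_{ij}x\|\le v(T)\qquad\text{for all }(x,x^*)\in\Pi(Y_j).$$
Now fix $y_i^*\in S_{Y_i^*}$ with $y_i^*(T_{ij}x_0)=\|T_{ij}x_0\|$, and $u\in S_{Y_j}$ with $T_{jj}x_0=\|T_{jj}x_0\|u$. Let $Ax=T_{jj}x+\big(\sum_{i\ne j}y_i^*(T_{ij}x)\big)u$ for $x\in Y_j$. Then $\|Ax_0\|=\|T_{jj}x_0\|+\sum_{i\ne j}\|T_{ij}x_0\|=\|Tx_0\|>1-\varepsilon$, and $v(A)\le v(T)$. So $v(T)\ge n(Y_j)(1-\varepsilon)$.

**Lower bound, $\ell_\infty$-sum.** Let $\|T\|=1$ and $\varepsilon>0$. With $P_j$ the projection onto the summand $Y_j$, there are $j$ and a vector $(y,w)$ in the unit ball, $y\in Y_j$ and $w$ in the sum of the others, with $\|P_jT(y,w)\|>1-\varepsilon$. By convexity in $y$ we may take $\|y\|=1$. Let $y^*\in S_{Y_j^*}$ with $y^*(y)=1$, and $Ax=P_jT(x,0)+y^*(x)P_jT(0,w)$ for $x\in Y_j$. Then $\|Ay\|=\|P_jT(y,w)\|>1-\varepsilon$. If $(x,x^*)\in\Pi(Y_j)$ and $|\theta|=1$, then $x^*\circ P_j$ is a state at $(x,\theta w)$. Hence $|x^*(P_jT(x,0))+\theta x^*(P_jT(0,w))|\le v(T)$, and with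 a suitable $\theta$ the sum of the two moduli is at most $v(T)$. So $v(A)\le v(T)$ and $v(T)\ge n(Y_j)(1-\varepsilon)$. $\square$

**Proof of Theorem C.**

**Step 1: the restrictions.** Every RNP space satisfies them: $n(X^*)\le n(X)\le1$ always; RNP and $n(X)=1$ imply $n(X^*)=1$ (Martín 2002); and in the complex case all numerical indices are at least $1/e$ (Bohnenblust–Karlin; Glickfeld).

**Step 2: the diagonal.** By Duncan–McGregor–Pryce–White (1970), two-dimensional spaces attain as numerical index every value in $[0,1]$ (real case), respectively in $[1/e,1]$ (complex case). A two-dimensional $F$ with $n(F)=\alpha$ has the RNP and $n(F^*)=\alpha$ by Section 3, so it realizes $(\alpha,\alpha)$. This includes $(1,1)$.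

**Step 3: spaces with first index at least $\alpha$ and second index tending to $\beta$.** Let $m_{\mathbb K}\le\beta<\alpha<1$. Choose $\delta_k\downarrow0$ in $(0,\frac13)$ such that $\tau_k=\delta_k/(1-\delta_k)$ satisfies $1-2\tau_k\ge\alpha$. Then $m_{\mathbb K}\le\beta\le\beta/(1-2\tau_k)\le\beta/\alpha<1$, so there is a two-dimensional $E_k$ with $n(E_k)=\beta/(1-2\tau_k)$. Let $X_k$ be the space of Theorem B for $(\delta_k,E_k)$. It has the RNP, $n(X_k)\ge1-2\tau_k\ge\alpha$, and
$$\beta=(1-2\tau_k)n(E_k)\le n(X_k^*)\le\max\{\beta/(1-2\tau_k),\ \delta_k\}\longrightarrow\beta .$$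

**Step 4: summing.** We now make the first index exactly $\alpha$ and the second exactly $\beta$. Let $F$ be two-dimensional with $n(F)=\alpha$, and let $X$ be the $\ell_1$-sum of $F$ and all the $X_k$. It has the RNP, since $\ell_1$-sums of spaces with the RNP have the RNP (Diestel–Uhl, *Vector Measures*). Its dual $X^*$ is the $\ell_\infty$-sum of $F^*$ and the $X_k^*$. By Lemma 4,
$$n(X)=\inf\{\alpha,\,n(X_k)\}=\alpha,\qquad n(X^*)=\inf\{\alpha,\,n(X_k^*)\}=\beta .\qquad\blacksquare$$

So the known facts used in Step 1 are the only restrictions. In particular, over spaces with the RNP the supremum of $n(X)-n(X^*)$ is $1$ in the real case and $1-1/e$ in the complex case: take $\beta=m_{\mathbb K}$ and let $\alpha\to1$. Neither supremum is attained, since attaining it would require $n(X)=1$ and $n(X^*)=m_{\mathbb K}<1$, while the RNP and $n(X)=1$ force $n(X^*)=1$.
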